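# Vertex partitions into induced subgraphs with all degrees odd: $p(n)=(1+o(1))\sqrt{2n}$

## 1. Good partitions and the function $p(n)$

All graphs are finite and simple, and $|G|$ is the number of vertices of $G$. We write $N(v)$ for the set of neighbors of $v$, $N_U(v)=N(v)\cap U$, $G[S]$ for the subgraph induced by $S$, and $G-S$ for $G[V(G)\setminus S]$.

**Definition (good partition).** A good partition of $G$ is a partition of $V(G)$ into sets, called classes, each of which induces a subgraph of $G$ with all degrees odd.

Example. The path $v_1v_2v_3v_4$ does not have all degrees odd, but $\{v_1,v_2\},\{v_3,v_4\}$ is a good partition: each class induces one edge.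

By the handshake lemma, a set that induces all degrees odd has even size. If $S$ is a class and $K$ a component, then $S\cap K$ also induces all degrees odd, so $|S\cap K|$ is even. Hence only graphs whose components all have even order can have good partitions. Conversely, we take the following as given: every connected graph of even order has a good partition. Applying it to each component, every graph all of whose components have even order has one.

**Definition (the functions $p$).** If all components of $G$ have even order, let
$$p(G)=\min\{k: G\text{ has a good partition with }k\text{ sets}\},$$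
and for even $n$ let $p(n)=\max\{p(G): |G|=n,\ \text{every component of }G\text{ has even order}\}$.

Examples. If all degrees of $G$ are odd, as for $K_4$ or the star $K_{1,3}$, then $p(G)=1$. For the path $v_1\dots v_{2k}$ with $k\ge2$ we have $p=2$: the sets $\{v_1,v_2,v_5,v_6,\dots\}$ and $\{v_3,v_4,v_7,v_8,\dots\}$ both induce matchings, and one class is not enough because $v_2$ has degree 2.

Small values. Every class has at least two vertices, so $p(n)\le n/2$. Thus $p(2)=1$, and the path on four vertices gives $p(4)=2$. For $n=6$ take the cycle $v_1v_2\dots v_6$. A vertex of degree 2 has degree exactly 1 in its class, so its two neighbors lie in different classes. Applied to $v_2,v_4,v_6$, this says that $v_1,v_3,v_5$ lie in three different classes. So $p(C_6)\ge3$, and $p(6)=3$.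

The question is how fast $p(n)$ grows. The known bounds are
$$p(n)\ge(1+o(1))\sqrt{2n}\qquad\text{and}\qquad p(n)\le C\,n(\log\log n)^{-1/2}$$
for a constant $C$ and all sufficiently large even $n$. The authors of "On Induced Subgraphs With All Degrees Odd" (https://people.maths.ox.ac.uk/scott/Papers/odds2.pdf) conjecture that the lower bound is essentially correct: there is a constant $c>0$, not required to be $\sqrt2$, such that $p(n)/\sqrt n\to c$ as $n\to\infty$ through even values. We prove that this is true, with $c=\sqrt2$.

**Theorem 1.** $\displaystyle\lim_{n\to\infty,\ n\text{ even}}p(n)/\sqrt n=\sqrt2.$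

**Theorem 2.** For every $\varepsilon>0$ and all even $n\ge n_0(\varepsilon)$, every 2-connected graph $G$ of order $n$ contains $S\subseteq V(G)$ with $|S|\ge(\sqrt2-\varepsilon)\sqrt n$ such that $G[S]$ has all degrees odd and every component of $G-S$ has even order. The constant $\sqrt2$ is best possible.

## 2. Subdivided complete graphs

The cycle $C_6$ is $K_3$ with every edge subdivided once. Let $G_k$ be $K_k$ with every edge subdivided once. The $k$ original vertices are the core vertices. We have $|G_k|=k+\binom k2=k(k+1)/2$, which is even exactly for $k\equiv0,3\pmod 4$.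

**Lower bound in Theorem 1.** A subdivision vertex has degree 2, hence degree 1 in its class, so its two neighbors lie in different classes. Any two core vertices have a common subdivision vertex, so all core vertices lie in different classes and $p(G_k)\ge k$. Adding components $K_2$ does not destroy this. For even $n\ge6$ take the largest $k\equiv0,3\pmod4$ with $k(k+1)/2\le n$, and add components $K_2$ up to order $n$. The next admissible value is at most $k+3$, so $(k+3)(k+4)/2>n$, hence $(k+4)^2>2n$ and
$$p(n)\ge k>\sqrt{2n}-4 .$$

**Sharpness in Theorem 2.** Let $k\ge3$, $k\equiv0,3\pmod4$; then $G_k$ is 2-connected. Let $S\ne\emptyset$ induce all degrees odd, with all components of $G_k-S$ of even order. If $S$ contained two core vertices, their common subdivision vertex would have degree 2 in $G_k[S]$ (if it is in $S$) or be an isolated vertex of $G_k-S$ (if not); neither is allowed. If $S$ contained no core vertex, all degrees in $G_k[S]$ would be 0. So $S$ contains exactly one core vertex $x$, and its other vertices, having positive degree, are neighbors of $x$. Hence $|S|\le 1+(k-1)=k\sim\sqrt{2n}$ for $n=k(k+1)/2$.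

## 3. Large odd sets that strand isolated vertices

The natural way to bound $p(G)$ from above is to take away one large class after another. A theorem of Ferber and Krivelevich (Adv. Math. 406 (2022)) seems made for this: *every graph $F$ without isolated vertices has a set of at least $\kappa|F|$ vertices, $\kappa=10^{-4}$, inducing a subgraph with all degrees odd.* Removing a fixed proportion in each round would finish in about $\log n$ rounds, which Section 2 forbids.

The graph $G_k$ shows where this breaks. Let $X$ be a set of $j\ge2$ core vertices with $k-j$ odd, and let $S$ consist of $X$ and all subdivision vertices with exactly one neighbor in $X$. Each such subdivision vertex has degree 1 in $G_k[S]$, and each $x\in X$ has degree $k-j$, so $S$ induces all degrees odd. For $j$ near $k/2$ it contains about $k^2/4$ vertices, roughly half of all. But a subdivision vertex with both neighbors in $X$ is left isolated, so $G_k-S$ has no good partition at all.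

So a set that we take away must leave only components of even order, and in $G_k$ such a set has at most $k$ vertices. If we can always take away $c\sqrt N$ of the remaining $N$ vertices, then, since $\sqrt{N-c\sqrt N}\le\sqrt N-c/2$, the quantity $\sqrt N$ drops by at least $c/2$ per round, and about $\frac2c\sqrt n$ rounds suffice. For $c=\sqrt2$ this is $\sqrt{2n}$, exactly the lower bound. So we aim at the best constant in each round. The graphs that appear on the way are not all 2-connected, and we first arrange that they are.

## 4. Demand graphs, joins, and three classical facts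

Splitting a graph at a cut vertex forces us to prescribe the parity at that vertex, so we allow both parities.

**Definition (demand graph).** A demand graph $(H,d)$ is a graph $H$ with $d:V(H)\to\{0,1\}$. Put $V_1=d^{-1}(1)$ (odd vertices) and $V_0=d^{-1}(0)$ (even vertices). For $S\subseteq V(H)$ let
$$\|S\|=|S\cap V_1|+2|S\cap V_0|\ (\ge|S|),\qquad \|H\|=\|V(H)\|.$$
A set $S$ is valid if $\deg_{H[S]}(v)\equiv d(v)\pmod2$ for all $v\in S$. Then $|S\cap V_1|$ is even, by the handshake lemma. $(H,d)$ is balanced if every component contains an even number of vertices of $V_1$. Let $q(H)$ be the least number of sets in a partition of $V(H)$ into valid sets.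

Example. On the path $abc$ let $d(a)=d(c)=1$ and $d(b)=0$. The whole set is valid, so $q=1$, and $\|H\|=4$. Attaching a leaf to $b$ gives $K_{1,3}$, which has four vertices and all degrees odd.

The leaf trick is general. Attach one pendant leaf to each $v\in V_0$. A balanced $H$ becomes a graph of order $\|H\|$ with all components of even order. In a good partition of it each leaf has degree 1 in its class, so it lies in the class of its neighbor. It then contributes 1 to the degree of that neighbor, so the rest of the degree is even. Hence good partitions of the new graph correspond to partitions of $V(H)$ into valid sets, and $q(H)$ is finite for balanced $H$. Put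
$$Q(N)=\max\{q(H):H\text{ balanced},\ \|H\|\le N\}.$$
Taking $d\equiv1$ we get $p(n)\le Q(n)$.

**Definition (removable set).** A set $S$ is removable if it is nonempty, valid, and $H-S$ is balanced. Then $q(H)\le1+q(H-S)$.

Example. In $C_6=v_1\dots v_6$ with $d\equiv1$, the set $\{v_1,v_2\}$ is removable. The set $\{v_1,v_2,v_4,v_5\}$ is valid but not removable, since $v_3$ and $v_6$ become isolated.

**Definition ($t$-join).** For a graph $\Gamma$ and $t:V(\Gamma)\to\mathbb F_2$, a $t$-join is a set $J$ of edges with $\deg_J(v)\equiv t(v)$ for all $v$.

Example. In $C_4$ with $t\equiv1$ the $t$-joins are the two perfect matchings; they differ by the whole cycle.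

A $t$-join exists if and only if $\sum t$ is even on each component. Necessity is the handshake lemma. For sufficiency, pair up the vertices with $t=1$ within each component and take the symmetric difference of paths joining the pairs. If $J$ is a $t$-join, then $J'$ is one if and only if $J\triangle J'$ has all degrees even. So the $t$-joins form a coset of the cycle space, and the restriction of a uniformly random $t$-join to a fixed set of edges is uniform on an affine subspace.

Joins certify balance: $H-S$ is balanced if and only if it has a $d$-join.

**Fact (Gallai).** *Every graph $F$ has a set of at least $|F|/2$ vertices inducing a subgraph with all degrees even.* Indeed $V(F)$ splits into two such sets. For $x\in\mathbb F_2^{V(F)}$, the number of neighbors of $v$ in the class of $v$ (the classes being $x=0$ and $x=1$) is congruent to $\sum_{u\sim v}(1+x_u+x_v)$. So we want $Mx=\operatorname{diag}(M)$, where $M$ is the symmetric matrix over $\mathbb F_2$ with $M_{vv}=\deg v$ and $M_{uv}=1$ for edges $uv$. This is solvable if every $y$ with $My=0$ satisfies $y\cdot\operatorname{diag}(M)=0$. And $y\cdot\operatorname{diag}(M)=y^{T}My=0$,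 because the off-diagonal terms cancel in pairs.

**Fact (Caro–Wei).** *Every graph has a random independent set $X$ with $P(x\in X)=1/(\deg x+1)$ for all $x$.* Take those $x$ that precede all their neighbors in a uniformly random order.

The third fact is the Ferber–Krivelevich theorem from Section 3, with $\kappa=10^{-4}$.

## 5. Splitting at cut vertices and the one-round statement

**Lemma 3.** If $H$ is connected and balanced, then $q(H)\le q(H')$ for some connected balanced $H'$ without cut vertex and with $\|H'\|\le\|H\|$.

Example. In a triangle $xyz$ with a pendant vertex $u$ at $z$ and $d\equiv1$, the cut vertex is $z$. In the triangle we put $d_1(z)=0$, because the number of other odd vertices is even; in the edge $zu$ we put $d_2(z)=1$. The partitions $\{x,y\},\{z\}$ and $\{z,u\}$ combine to $\{x,y\},\{z,u\}$.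

*Proof.* Induction on $|V(H)|$; if there is no cut vertex, take $H'=H$. Let $z$ be a cut vertex: $H=H_1\cup H_2$ with $V(H_1)\cap V(H_2)=\{z\}$, both $H_i$ connected with at least 2 vertices, no edges between $H_1-z$ and $H_2-z$. Let $o_i=|V_1\cap V(H_i-z)|$. Keep $d$ off $z$ and put $d_i(z)\equiv o_i$ in $H_i$. Then $H_i$ is balanced. As $|V_1|=o_1+o_2+d(z)$ is even, $d_1(z)+d_2(z)\equiv d(z)$.

Take valid partitions of $H_1$ and $H_2$, index the classes so that the class of $z$ has the same index in both, and unite classes with equal index. Away from $z$ no edges join the two sides, and the degrees at $z$ add up to the parity $d(z)$. So the result is a valid partition of $H$, and $q(H)\le\max(q(H_1),q(H_2))$. Also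
$$\|H_i\|\le\|V(H_i)\setminus z\|+2\le\|H\|,$$
since $\|V(H_{3-i})\setminus z\|\ge1$ and $\|\{z\}\|\ge1$. Apply induction to $H_1$ and $H_2$. $\square$

**Proposition 4.** Let $0<\varepsilon<1/5$ and $c=\sqrt2-\varepsilon$. There is $N_0$ such that every 2-connected balanced $(H,d)$ (with at least 3 vertices) with $N=\|H\|\ge N_0$ has a removable $S$ with $\|S\|\ge c\sqrt N$.

**Proposition 4 implies the upper bound in Theorem 1.** We show by induction on $N$ that
$$Q(N)\le Q(N_0)+2+\tfrac2c\sqrt N. \tag{1}$$
This is trivial for $N\le N_0$. Different components can share classes, so $q$ of a graph is the maximum of $q$ over its components. With Lemma 3 it suffices to bound $q(H')$ for connected balanced $H'$ without cut vertex and with $N'=\|H'\|\le N$. If $H'\in\{K_1,K_2\}$, then $q(H')\le2$. If $N'<N_0$, then $q(H')\le Q(N_0)$. Otherwise $H'$ is 2-connected, and removing the set from Proposition 4 and using $\sqrt{N'-c\sqrt{N'}}\le\sqrt{N'}-\frac c2$ we get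
$$q(H')\le1+Q(\lfloor N'-c\sqrt{N'}\rfloor)\le1+Q(N_0)+2+\tfrac2c\bigl(\sqrt{N'}-\tfrac c2\bigr)=Q(N_0)+2+\tfrac2c\sqrt{N'} .$$
This proves (1). Hence $\limsup p(n)/\sqrt n\le2/(\sqrt2-\varepsilon)$ for every small $\varepsilon>0$, so $\limsup p(n)/\sqrt n\le\sqrt2$. With Section 2 this gives Theorem 1.

**Proposition 4 implies Theorem 2.** Take $d\equiv1$; then $\|\cdot\|$ is the size, and balanced means that all components have even order. For $\varepsilon\ge1/5$ use a smaller $\varepsilon$. Sharpness was shown in Section 2.

So everything rests on Proposition 4.

## 6. The constant $\sqrt2$ in a subdivided graph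

Here is the counting that produces $\sqrt2$, in a model. Let $K$ be a graph on a vertex set $A$ with $M$ edges and maximum degree $D$, and let $H$ be $K$ with every edge subdivided once. A subdivision vertex with both neighbors in a removable $S$ would have degree 2 in $H[S]$, or be left isolated. So $X=S\cap A$ must be independent in $K$. Suppose, ignoring parity and connectivity for the moment, that we can take with $X$ nearly all subdivision vertices next to $X$. Then the gain is about $s=\sum_{x\in X}\deg_K(x)$.

A single vertex gives $D$. Suppose $D<\sqrt{2M}$, and let $X$ be a maximal independent set. Every vertex outside $X$ has a neighbor in $X$, so $|A|\le|X|+s$ and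
$$2M\le D\,|A|\le D\,(|X|+s),\qquad\text{hence } s\ge 2M/D-|X|>\sqrt{2M}-|X|.$$
So either one vertex or a small independent set gains about $\sqrt{2M}$. If $|A|=O(\sqrt M)$, then $M=(1+o(1))|H|$, and this is the constant we want.

For a general graph three things are missing. We need a small set $A$ of size $O(\sqrt N)$ whose complement $B$ is an independent set of odd vertices (Sections 7 to 9). We need a device that repairs parities and keeps the rest balanced (Section 10). And we must control how the vertices of $A$ stay connected when $X$ is taken out (Sections 11 to 14).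

From now on fix $\varepsilon$, let $(H,d)$ be as in Proposition 4, $N=\|H\|$, $m=\sqrt N$, $V=V(H)$, and assume
$$\text{every removable } S\text{ satisfies }\|S\|<cm\ (<2m). \tag{2}$$
We derive a contradiction when $m$ is large. As $H$ is 2-connected, all degrees are at least 2 and every edge lies on a cycle. The letters $C_1,C_2,C_A,C_w$ denote absolute constants.

## 7. Valid sets off a connected dominating set

**Definition (CDS).** A CDS (connected dominating set) is a nonempty $U\subseteq V$ with $H[U]$ connected such that every vertex outside $U$ has a neighbor in $U$.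

Example. In $C_6$ any four consecutive vertices form a CDS.

Two observations. Every superset of a CDS is a CDS. And *a nonempty valid $S$ disjoint from a CDS is removable*: $H-S$ is connected, and $|V_1\setminus S|$ is even because $|V_1|$ and $|S\cap V_1|$ are.

**Lemma 5.** Let $U'$ be a CDS, $Y=V\setminus U'$, and let $Y^*$ be the set of vertices of $V_1\cap Y$ with a neighbor in $V_1\cap Y$. Then $|V_0\cap Y|<2m$ and $|Y^*|<2m/\kappa$.

*Proof.* Gallai's theorem in $H[V_0\cap Y]$ gives a valid $S$ with $\|S\|=2|S|\ge|V_0\cap Y|$. A neighbor in $V_1\cap Y$ of a vertex of $Y^*$ is itself in $Y^*$, so $H[Y^*]$ has no isolated vertices, and Ferber–Krivelevich gives a valid $S\subseteq Y^*$ with $|S|\ge\kappa|Y^*|$. If nonempty, these sets are removable, and (2) applies. $\square$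

So all but $O(m)$ vertices of $Y$ are odd and pairwise nonadjacent. For such vertices there is a third source of valid sets.

**Lemma 6.** Let $P\subseteq V_1$ be independent, $X\cap P=\emptyset$, and let every $\lambda\in P$ have a neighbor in $X$. There is a valid $S\subseteq X\cup P$ with $|S|\ge|P|/2$.

*Proof.* For a uniformly random $X'\subseteq X$ each $|N(\lambda)\cap X'|$ is odd with probability $1/2$. Fix $X'$ such that $W=\{\lambda\in P:|N(\lambda)\cap X'|\text{ odd}\}$ has $|W|\ge|P|/2$. Let $X''\subseteq X'$ be inclusion-minimal with $|N(\lambda)\cap X''|$ odd for all $\lambda\in W$.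

The vectors $v_\lambda=1_{N(\lambda)\cap X''}$, $\lambda\in W$, span $\mathbb F_2^{X''}$. Otherwise some nonzero vector is orthogonal to all of them, that is, some nonempty $Y\subseteq X''$ has $|N(\lambda)\cap Y|$ even for all $\lambda\in W$; then $X''\setminus Y$ contradicts minimality. Writing a vector in a basis chosen among the $v_\lambda$, we find $D\subseteq W$ with $|D|\le|X''|$ and
$$\sum_{\lambda\in D}v_\lambda=\sum_{\lambda\in W}v_\lambda+\bigl(d(x)+\deg_{H[X'']}(x)\bigr)_{x\in X''}.$$
Let $S=X''\cup(W\setminus D)$. Each $\lambda\in W\setminus D$ has odd degree in $H[S]$, because $P$ is independent. For $x\in X''$ we have $|N(x)\cap(W\setminus D)|\equiv d(x)+\deg_{H[X'']}(x)$, so $\deg_{H[S]}(x)\equiv d(x)$. So $S$ is valid, and $|S|=|X''|+|W|-|D|\ge|W|\ge|P|/2$. $\square$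

The point of the minimal choice is that the vertices sacrificed for parity ($D$) are paid for by $X''$.

## 8. Spanning trees have few essential leaves

**Definition ($L^\sharp$).** Let $U\supseteq V_0$ be a CDS, $\tau$ a spanning tree of $H[U]$ with leaf set $L$, and $\Lambda=V\setminus U$ (so $\Lambda\subseteq V_1$). Then $L^\sharp=L^\sharp(\tau)$ consists of those $\ell\in L$ such that

1. $\ell\in V_0$; or
2. $\ell\in V_1$ has a neighbor in $\Lambda$; or
3. $\ell\in V_1$ has no neighbor in $\Lambda$ but is adjacent to another $\ell'\in L\cap V_1$ with no neighbor in $\Lambda$.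

Example. In $C_6$ with $d\equiv1$, $U=\{v_1,v_2,v_3,v_4\}$ and $\tau$ the path, both leaves are in $L^\sharp$: $v_1$ is adjacent to $v_6\in\Lambda$ and $v_4$ to $v_5\in\Lambda$.

*If two leaves of $\tau$ are adjacent in $H$, at least one of them is in $L^\sharp$.* If neither is of kind 1 or 2, both are of kind 3.

**Lemma 7.** If $|U|\ge3$, then $|L^\sharp|\le C_1m$, where $C_1=6+8/\kappa$.

*Proof.* **Step 1: which sets of leaves can leave the core.** We want to apply Section 7 to smaller CDSs. Call $X\subseteq L$ free if every $\lambda\in\Lambda$ has a neighbor in $U\setminus X$. Then $U\setminus X$ is a CDS: $\tau-X$ is a nonempty tree, and the $\tau$-neighbor of each $x\in X$ is a non-leaf (as $|U|\ge3$), so it lies in $U\setminus X$.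

**Step 2: set aside leaves that some $\lambda$ depends on.** This makes conflicts between leaves into a graph. Let $\Lambda^*$ be the set of vertices of $\Lambda$ with a neighbor in $\Lambda$; by Lemma 5 for $U$, $|\Lambda^*|<2m/\kappa$. Let $L_a$ be the set of $\ell\in L$ with $N_U(\lambda)=\{\ell\}$ for some $\lambda\in\Lambda$. As $\deg\lambda\ge2$, such a $\lambda$ lies in $\Lambda^*$, and it determines $\ell$; so $|L_a|<2m/\kappa$. Let $L'=L\setminus L_a$. If $\lambda\in\Lambda$ has $N_U(\lambda)\subseteq L'$, then $|N_U(\lambda)|\ge2$; choose a 2-set $e_\lambda\subseteq N_U(\lambda)$. Let $Q$ be the graph on $L'$ with these edges, and $\tilde w(x)=|\{\lambda:x\in e_\lambda\}|\ge\deg_Q(x)$.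

**Step 3: bound what a $Q$-independent set $X\subseteq L'$ can contain.** Such an $X$ is free, since $N_U(\lambda)\subseteq X$ would give $e_\lambda\subseteq X$. Apply Lemma 5 to $U\setminus X$, whose complement is $\Lambda\cup X$: we get $|X\cap V_0|<2m$, and fewer than $2m/\kappa$ vertices of $X\cap V_1$ have a neighbor in $\Lambda$. Moreover $P=\{\lambda\in\Lambda\setminus\Lambda^*:e_\lambda\text{ is defined and meets }X\}$ is an independent set of odd vertices, each with a neighbor in $X$. The set from Lemma 6 lies in $X\cup P$, which is disjoint from the CDS $U\setminus X$, so $|P|<4m$ by (2). As each $e_\lambda$ meets $X$ in at most one vertex,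
$$\sum_{x\in X}\tilde w(x)\le|P|+|\Lambda^*|<4m+2m/\kappa .$$

**Step 4: average over random independent sets.** Let $L_1'$ be the set of $\ell\in L'$ that are in $V_0$ or have a neighbor in $\Lambda$. For the Caro–Wei random set $X$ of $Q$,
$$|L_1'|\le\sum_{x\in L_1'}\frac{1+\tilde w(x)}{1+\deg_Q(x)}=\mathbb E\sum_{x\in X\cap L_1'}(1+\tilde w(x))\le\Bigl(2m+\frac{2m}\kappa\Bigr)+\Bigl(4m+\frac{2m}\kappa\Bigr)=6m+\frac{4m}\kappa .$$

**Step 5: leaves of kind 3.** The set $X_3$ of all $\ell\in L\cap V_1$ with no neighbor in $\Lambda$ is free, since each $\lambda\in\Lambda$ has a neighbor in $U$, and it is not in $X_3$. By Lemma 5 for $U\setminus X_3$, fewer than $2m/\kappa$ vertices of $X_3$ have a neighbor in $X_3$.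

Adding up, $|L^\sharp|\le|L_a|+|L_1'|+2m/\kappa\le(6+8/\kappa)m$. $\square$

## 9. A connected core with $O(\sqrt N)$ vertices

Let $U$ be an inclusion-minimal member of the family of all CDSs containing $V_0$ (the family contains $V$). Put $\Lambda=V\setminus U\subseteq V_1$, and let $\Lambda^*$ be the set of vertices of $\Lambda$ with a neighbor in $\Lambda$. By Lemma 5, $|\Lambda^*|<2m/\kappa$.

**Lemma 8.** $|U|\le C_2m$, where $C_2=576C_1+128/\kappa+256$.

*Proof.* We may assume $|U|\ge3$. Let $\tau$ be a spanning tree of $H[U]$.

**Step 1: few leaves, hence long bare paths.** We reduce to counting windows in paths of $\tau$.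

(M) *Every leaf of every spanning tree $\tau'$ of $H[U]$ is in $V_0$ or has a neighbor in $\Lambda$.* Otherwise deleting it from $U$ would give a smaller CDS containing $V_0$. So all leaves of $\tau'$ are in $L^\sharp(\tau')$.

Hence $\tau$ has at most $C_1m$ leaves, and at most $2C_1m$ vertices of degree $\ne2$. The vertices of degree 2 form at most $2C_1m$ paths. Cut each of these paths into disjoint windows $\Omega=(v_1,\dots,v_{64})$ of consecutive vertices, discarding at most 63 vertices per path. Then
$$|U|\le2C_1m+126C_1m+64\cdot\#\text{windows},$$
and it suffices to show that there are at most $(7C_1+2/\kappa+4)m$ windows. For a window put $\mathrm{Mid}=\{v_5,\dots,v_{60}\}$. The only $\tau$-edges leaving $\Omega$ are one at $v_1$ and one at $v_{64}$.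

The strategy: a window with any irregularity lets us change the tree so that a vertex of $L^\sharp$ appears in the window, and Lemma 7 bounds the number of such windows. Windows without irregularity have so rigid a structure that each yields its own piece of a removable set.

**Step 2: windows with connections to the outside.** Call $\Omega$ an N-window if there are $v\in\mathrm{Mid}$ and $u\in U\setminus\Omega$ such that $vu\in E(H)$, or $v,u$ have a common neighbor $b\in\Lambda$. *There are at most $4C_1m$ of them.*

Fix such a connector ($v$, $u$, and $b$ if needed) for each N-window. The difficulty is that connectors of different windows may interfere, so we thin out. Declare each window free with probability $1/2$, independently. Since $u$ lies in at most one window and that window is not $\Omega$, with probability at least $1/4$ the window $\Omega$ is free and $u$ lies in no free window. Fix an outcome in which the family $\mathcal W$ of N-windows with this property contains at least a quarter of all N-windows.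

Process $\mathcal W$ one by one, keeping a spanning tree of $H[U_k]$ for some $U_k\supseteq U$. For $\Omega\in\mathcal W$ with connector at $v_i$: if it is $v_iu$, add this edge; if it is $v_i,b,u$, first add the vertex $b$ with the edge $bu$ (if $b\notin U_k$ yet), then add the edge $v_ib$. The step then deletes an edge inside $\Omega$, specified below. Every edge changed in a step for $\Omega'\in\mathcal W$ has ends that lie in $\Omega'$, or are a vertex $u$ in no free window, or are an added vertex $b\in\Lambda$. So steps for other members of $\mathcal W$ never touch an edge incident with $\Omega$, and at the step for $\Omega$ the tree edges incident with $\Omega$ are the original ones.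

The cycle that arises passes through $v_i$ and a vertex outside $\Omega$. So it contains all edges from $v_i$ along $\Omega$ to $v_{64}$, or all to $v_1$. In the first case delete $v_{i+1}v_{i+2}$ (possible as $i\le60$), in the second $v_{i-1}v_{i-2}$ (possible as $i\ge5$). The two ends of the deleted edge had tree degree 2; they become leaves, and later steps leave them so. The final tree is a spanning tree of a CDS containing $V_0$, and each $\Omega\in\mathcal W$ contains two $H$-adjacent leaves, hence a vertex of $L^\sharp$. By Lemma 7, $|\mathcal W|\le C_1m$.

*In all non-N-windows, $U$-neighbors of Mid lie in $\Omega$, and each $b\in\Lambda$ adjacent to Mid has $N_U(b)\subseteq\Omega$.*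

**Step 3: windows that see $\Lambda^*$.** Call a non-N-window a D-window if some $b\in\Lambda^*$ is adjacent to Mid. Then $\emptyset\ne N_U(b)\subseteq\Omega$, so $b$ determines $\Omega$. There are at most $|\Lambda^*|<2m/\kappa$ D-windows.

**Step 4: windows with internal shortcuts.** We treat three configurations in non-N-windows. In each, choose one configuration per window and perform the changes in all these windows. The changes in one window involve only vertices of $\Omega$ and at most one added $b$ with $N_U(b)\subseteq\Omega$, so the $b$'s are distinct for distinct windows. Each change adds to the tree and deletes an edge of the unique cycle created, so we obtain a spanning tree of a CDS containing $U\supseteq V_0$.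

(C1) *$v_i\in\mathrm{Mid}$, $v_j\in\Omega$, $|i-j|\ge3$, adjacent or with a common neighbor $b\in\Lambda$: at most $C_1m$ windows.* If $i<j$, add $v_iv_j$ (or $b$ with $bv_i,bv_j$) and delete $v_{i+1}v_{i+2}$, which lies on the path from $v_i$ to $v_j$, with $i+2<j$. If $j<i$, delete $v_{i-1}v_{i-2}$. The ends of the deleted edge become two $H$-adjacent leaves; one is in $L^\sharp$. Use Lemma 7.

(C2) *$v_i,v_{i+1},v_{i+2}\in\mathrm{Mid}$ and $v_iv_{i+2}\in E(H)$: at most $C_1m$ windows.* Replace $v_iv_{i+1}$ by $v_iv_{i+2}$. Then $v_{i+1}$ becomes a leaf of a spanning tree of $H[U]$, so it is in $L^\sharp$ by (M). Use Lemma 7.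

(C3) *$v_i,v_{i+1},v_{i+2}\in\mathrm{Mid}$, $b\in\Lambda$ adjacent to $v_i,v_{i+2}$, and $v_{i+1}\in V_0$ or $v_{i+1}$ has a neighbor $b'\in\Lambda\setminus\{b\}$: at most $C_1m$ windows.* Add $b$ with $bv_i,bv_{i+2}$ and delete $v_iv_{i+1}$. Then $v_{i+1}$ is a leaf, in $V_0$ or adjacent to $b'$. The vertex $b'$ is still outside the new core, since $N_U(b')\subseteq\Omega$ and only $b$ was added for $\Omega$. So $v_{i+1}\in L^\sharp$. Use Lemma 7.

**Step 5: the structure of the remaining windows.** Call the remaining windows L-windows; we must show that there are fewer than $4m$. Here we find out what they look like. Let $\Omega$ be an L-window.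

(α) If $8\le i\le57$, then $N_U(v_i)=\{v_{i-1},v_{i+1}\}$. Indeed $U$-neighbors are in $\Omega$ (non-N), at index distance at most 2 (non-C1), and not at distance 2 (non-C2).

(β) If $8\le i\le57$ and $b\in N(v_i)\cap\Lambda$, then $b\notin\Lambda^*$ (non-D), so $N(b)\subseteq U$, hence $N(b)\subseteq\Omega$; and $|N(b)|\ge2$. By non-C1 all $v_j\in N(b)$ have $|i-j|\le2$, so they lie in Mid, and again by non-C1 any two of them have index difference at most 2. So $N(b)$ is contained in three consecutive vertices of Mid.

(γ) If $b\in\Lambda$ is adjacent to $v_j,v_{j+2}$, with $v_j,v_{j+1},v_{j+2}\in\mathrm{Mid}$, then $v_{j+1}\in V_1$ and $N(v_{j+1})\cap\Lambda\subseteq\{b\}$ (non-C3).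

Call $v_{j+1}$ soft if a $b$ as in (γ) exists. *Two consecutive vertices $v_i,v_{i+1}$ are not both soft:* if $b$ is adjacent to $v_{i-1},v_{i+1}$ and $b'$ to $v_i,v_{i+2}$, then $b\in N(v_{i+1})\cap\Lambda\subseteq\{b'\}$ by (γ), so $b$ is adjacent to $v_{i-1}$ and $v_{i+2}$, contradicting non-C1.

In the range $10\le i\le55$ (46 vertices) call the non-soft vertices hubs. There are at least 23 hubs. Consecutive hubs are joined by links, of the following types.

* Type I, hubs $v_j,v_{j+1}$. The link consists of the edge $v_jv_{j+1}$ and the middles, which are the $b\in\Lambda$ with $N(b)=\{v_j,v_{j+1}\}$, with their edges. It is called simple if there are no middles, otherwise breaking.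
* Hubs $v_j,v_{j+2}$ with $v_{j+1}$ soft. The middles are $a:=v_{j+1}$ and all $b\in\Lambda$ adjacent to both hubs (at least one exists). We have $a\in V_1$ by (γ) and $N_U(a)=\{v_j,v_{j+2}\}$ by (α). For each such $b$: $\{v_j,v_{j+2}\}\subseteq N(b)\subseteq\{v_j,a,v_{j+2}\}$ by (β), $N(a)\cap\Lambda\subseteq\{b\}$ by (γ), and $b\in V_1$. By (α), $v_jv_{j+2}\notin E(H)$.
  * Type II: no such $b$ is adjacent to $a$. Then $N(a)\cap\Lambda=\emptyset$, and all middles lie in $V_1$ and have neighborhood exactly $\{v_j,v_{j+2}\}$.
  * Type III: some such $b$ is adjacent to $a$. There is no other such vertex $b''$, as $b\in N(a)\cap\Lambda\subseteq\{b''\}$. So the middles are $a,b\in V_1$ with $N(a)=\{v_j,v_{j+2},b\}$ and $N(b)=\{v_j,v_{j+2},a\}$.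

  Types II and III are both called breaking.

With one $\Lambda$-vertex, a breaking link of type I is a triangle, type II a 4-cycle, and type III is $K_4$ minus the edge between the hubs.

*Every neighbor $b\in\Lambda$ of a hub $v_i$ strictly between two links is a middle of one of these two links.* By (β) there are two cases.

First, $N(b)=\{v_i,v_{i+1}\}$ (or symmetrically with $v_{i-1}$). Then $v_{i+1}$ is not soft: a $b_0\in\Lambda$ adjacent to $v_i,v_{i+2}$ would equal $b$ by (γ), and then $|N(b)|=3$. As there is a hub after $v_i$ in the range, $v_{i+1}$ is in the range, hence a hub, and $b$ is a middle of the type I link $v_iv_{i+1}$.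

Second, $N(b)$ contains some $v_j,v_{j+2}$. Then $v_{j+1}$ is soft and $N(b)\subseteq\{v_j,v_{j+1},v_{j+2}\}$, so $i\in\{j,j+2\}$. There is a hub in the range on the side of $v_{j+1}$; it is not $v_{j+1}$, so the other one of $v_j,v_{j+2}$ is in the range, and it is not soft because its neighbor $v_{j+1}$ is. So it is the next hub, and $b$ is a middle of that link.

Together with (α): *for a hub strictly between two links, all its $H$-neighbors are hubs or middles of these two links.*

**Step 6: cutting pieces off a random join.** We look for components of a $d$-join that are induced; removing such components keeps the rest balanced. Let $J$ be a uniformly random $d$-join of $H$; it exists, as $H$ is connected and $|V_1|$ is even.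

*First kind: windows with at least two breaking links.* Take two consecutive breaking links $\ell,\ell'$, with only simple links between them, on hubs $h_0,\dots,h_r$ ($r\ge0$); $\ell$ is at $h_0$ with other hub $y$, and $\ell'$ is at $h_r$ with other hub $y'$. Modify $J$ inside $\ell$ as follows, and similarly inside $\ell'$; $J$ remains a $d$-join.

* Type I: if $yh_0\in J$, replace $J$ by $J\triangle\{yh_0,yb,bh_0\}$ for a middle $b$. Then $yh_0\notin J$, and every middle (odd, of degree 2) has $J$-degree 1.
* Type II: do nothing; every middle has $J$-degree 1.
* Type III: let $\pi_y,\pi_h$ be the parities of the numbers of $J$-edges from $\{a,b\}$ to $y$ and to $h_0$. As $\deg_Ja+\deg_Jb$ is even, $\pi_y=\pi_h$. Of the $2^5$ subsets of the five link edges exactly 8 have odd degree at both $a$ and $b$. Adding the triangles $yab$ and $h_0ab$ preserves all degree parities and $\pi_y,\pi_h$. Their span has 4 elements, so the 8 subsets are the coset of $\{ab\}$ (where $\pi_y=\pi_h=0$) and the coset of $\{ya,bh_0\}$ (where $\pi_y=\pi_h=1$). So by adding triangles we achieve $J\cap\ell=\{ab\}$ or $J\cap\ell=\{ya,bh_0\}$.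

Let $D$ be the $J$-component of $h_0$. A middle of $\ell$ that is $J$-adjacent to $h_0$ has $J$-degree 1, and $yh_0\notin J$; the same holds for $\ell'$ at $h_r$. The hubs $h_0,\dots,h_r$ are strictly between links, so by Step 5 their other neighbors are hubs among $h_0,\dots,h_r$. Hence $D\subseteq\{h_0,\dots,h_r\}\cup\{\text{middles of }\ell,\ell'\}$ and $y,y'\notin D$. The hubs in $D$ are $h_0,\dots,h_s$ for some $s\le r$, consecutive ones joined by $J$-edges.

Each middle in $D$ has exactly one $H$-neighbor in $D$, joined to it by $J$. For types I and II this is because one of its two neighbors is $y$ (or $y'$). In type III, if $b\in D$, then $J\cap\ell=\{ya,bh_0\}$, and $a,y\notin D$; similarly for $\ell'$. By (α) there are no other $H$-edges between the hubs in $D$. So $H[D]=J[D]$, and $D$ is valid and nonempty.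

*Second kind: windows with at most one breaking link.* Of at least 22 consecutive links at least 10 consecutive ones are simple, on hubs $h_0,\dots,h_{10}$; then $h_1,\dots,h_9$ have degree 2 in $H$. Let $e_i=h_{i-1}h_i$. The parities at $h_1,\dots,h_9$ show that $J\cap\{e_1,\dots,e_{10}\}$ is determined by whether $e_1\in J$, and the two possibilities are complementary. Each has probability $1/2$: $e_1$ lies on a cycle $C$, and $J\mapsto J\triangle C$ is a bijection on $d$-joins. So with probability at least $1/2$ at least five of the $e_i$ are not in $J$. When this happens, choose one pair of consecutive such edges $e_i,e_j$, $i<j$ (all edges between them are in $J$). The set $D=\{h_i,\dots,h_{j-1}\}$ is a $J$-component, it induces a path by (α), and $H[D]=J[D]$. Hence $D$ is valid. We take only this one $D$ in the window.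

**Step 7: putting the pieces together.** We check that the pieces of different windows are independent of each other. For a window let $\overline\Omega=\Omega\cup\{b\in\Lambda:N_U(b)\subseteq\Omega\}$. These sets are disjoint for different windows. All modifications change only edges inside $\overline\Omega$ for windows of the first kind, so they do not affect windows of the second kind or each other. Each obtained $D$ and all its $H$-neighbors lie in $\overline\Omega$, so there are no $H$-edges between the $D$'s of different windows. Hence the union $S$ of all obtained $D$'s is valid, and it is a union of components of the final $J$. So $J$ restricted to $V\setminus S$ is a $d$-join of $H-S$, and $S$ is removable if nonempty. The expected number of windows that yield a $D$ is at least half the number of L-windows, so for some outcome $|S|$ is at least half that number. By (2) there are fewer than $4m$ L-windows.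

Altogether there are at most $4C_1m+2m/\kappa+3C_1m+4m$ windows, as required. $\square$

Let $A=U\cup\Lambda^*$, $B=V\setminus A$, $C_A=C_2+2/\kappa$. Since $B=\Lambda\setminus\Lambda^*$ and $N=\|A\|+|B|\le2|A|+|B|$,
$$|A|\le C_Am,\quad B\subseteq V_1\text{ is independent},\quad N(b)\subseteq A,\ \deg b\ge2\ (b\in B),\quad|B|\ge N-2C_Am. \tag{3}$$

This is the small set we wanted: almost all of the graph is a set of odd vertices that see only $A$.

## 10. Removable sets from joins with pendant edges

We now build removable sets of the form $X\cup W$, with $X\subseteq A$ and each $b\in W\subseteq B$ hanging on exactly one vertex of $X$. The certificate is again a $d$-join $J$ of $H$. Most vertices $b\in B$ get a single $J$-edge, to $\varphi(b)$. A small set $\mathrm{Con}\subseteq B$ of connecting vertices is kept back to correct parities.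

**Lemma 9.** Let $\emptyset\ne X\subseteq A$, $\mathrm{Con}\subseteq B$, $\Gamma$ a graph on $A\cup\mathrm{Con}$ with $E(\Gamma)\subseteq E(H)$, and $\varphi:B\setminus\mathrm{Con}\to A$ with $\varphi(b)\in N(b)$, such that

* (a) every edge of $\Gamma$ at a vertex $x\in X$ goes to some $b\in\mathrm{Con}$ with $\deg_\Gamma b=2$ and $N(b)\cap X=\{x\}$;
* (b) if $\varphi(b)\in X$, then $N(b)\cap X=\{\varphi(b)\}$;
* (c) $\sum t$ is even on every component of $\Gamma$, where $t(b)=1$ on $\mathrm{Con}$ and $t(a)=d(a)+[a\in X]\deg_{H[X]}(a)+|\varphi^{-1}(a)|$ on $A$.

Then there is a removable $S\supseteq X\cup\varphi^{-1}(X)$.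

*Proof.* Let $J_*$ be a $t$-join of $\Gamma$, $J=J_*\cup\{b\varphi(b):b\in B\setminus\mathrm{Con}\}$, $W=\{b\in B:b\text{ is }J\text{-adjacent to }X\}$, $S=X\cup W$.

Each $b\in W$ has $J$-degree 1: for $b\notin\mathrm{Con}$ this is clear, and for $b\in\mathrm{Con}$ the degree is odd and by (a) at most 2. By (a) and (b), $N(b)\cap X=\{x\}$, where $x$ is its $J$-neighbor. As $B$ is independent, $b\in V_1$ has exactly one neighbor in $S$, as it should.

Let $x\in X$. All $J$-edges at $x$ go to $W$, and $b\in W$ is $H$-adjacent to $x$ if and only if it is $J$-adjacent to $x$. So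
$$\deg_{H[S]}(x)=\deg_{H[X]}(x)+\deg_J(x)\equiv\deg_{H[X]}(x)+t(x)+|\varphi^{-1}(x)|\equiv d(x).$$
Thus $S$ is valid. No $J$-edge joins $S$ to $V\setminus S$. For $v\notin S$ we have $\deg_J(v)\equiv d(v)$: on $A\setminus X$ because $t(v)+|\varphi^{-1}(v)|\equiv d(v)$, and on $B$ because the parity is $1=d(v)$. So $H-S$ has a $d$-join and is balanced. $\square$

*If $\Gamma$ is connected, (c) holds automatically:* $\sum_{x\in X}\deg_{H[X]}(x)$ is even, so $\sum t\equiv|\mathrm{Con}|+\sum_{a\in A}d(a)+|B\setminus\mathrm{Con}|=|V_1|\equiv0$.

A first use with a single vertex bounds the number of $B$-neighbors.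

**Lemma 10.** For $a\in A$ let $w(a)=|N(a)\cap B|$. Then $w(a)\le C_wm$ with $C_w=C_A+2$.

*Proof.* We may suppose $w(a)>|A|$; then $|A|\ge2$, since vertices of $B$ have at least two neighbors, all in $A$. Since $H-a$ is connected and $B$ is independent with $N(b)\subseteq A$, a path in $H-a$ between vertices of $A\setminus a$ splits into pieces, each an edge of $H[A]-a$ or a path $a'ba''$ with $b\in B$ and $a',a''\ne a$. So $A\setminus a$ can be connected by at most $|A|-2$ such pieces. Let $\mathrm{Con}_1$ be the set of $b$'s used. Choose $b_0\in N(a)\cap B\setminus\mathrm{Con}_1$ and $a_0\in N(b_0)\setminus a$, and put $\mathrm{Con}=\mathrm{Con}_1\cup\{b_0\}$. Let $\Gamma$ consist of the edges of these pieces and $ab_0,b_0a_0$; it is connected. Put $\varphi(b)=a$ for $b\in N(a)\cap B\setminus\mathrm{Con}$, and $\varphi(b)\in N(b)$ arbitrary for all other $b\in B\setminus\mathrm{Con}$.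

With $X=\{a\}$: the only edge of $\Gamma$ at $a$ is $ab_0$, and $\deg_\Gamma b_0=2$, so (a) holds; (b) is clear; (c) holds as $\Gamma$ is connected. Lemma 9 gives a removable $S$ with $|S|\ge1+w(a)-(|A|-1)>w(a)-|A|$. By (2), $w(a)<|A|+2m\le C_wm$. $\square$

## 11. Units and connections

In Lemma 9 the edges of $\Gamma$ at $X$ must go to connecting vertices of degree 2, yet $\Gamma$ should stay connected. So we separate the part of the connectivity of $A$ provided by degree-2 vertices of $B$ from the rest.

**Definition (units, connections).** Let $B_2$ and $B_{\ge3}$ be the sets of vertices of $B$ of degree 2 and of degree at least 3. Units are the components (as vertex sets) of the multigraph on $A$ with edges $N(b)$, $b\in B_2$. A connection with endpoints $a\ne a'$ in $A$ is an edge $aa'\in E(H)$, or a path $aba'$ with $b\in B_{\ge3}$. For $x\in A$ let $\mathcal U_x$ be the set of all units, except $\{x\}$ if that is a unit.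

Example (for any set $A$ whose complement $B$ is independent). In $G_k$ with $A$ the set of core vertices there is one unit. In the complete bipartite graph $K_{3,r}$ with $A$ the side of size 3, and $B$ the other side, $B_2=\emptyset$. All units are singletons, and any two are joined by the $r$ connections $aba'$.

Choose a spanning tree in each unit; let $\mathrm{Con}_0\subseteq B_2$ be the set of $b$'s used, $|\mathrm{Con}_0|<|A|$.

**Lemma 11.** There is a set $F$ of connections with $|F|\le3|A|$ such that $F$ connects all units and, writing $F(x)$ for the set of members of $F$ with endpoint $x$ and $f(x)=|F(x)|$,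
$$\sum_{x\in A}f(x)=2|F|\le6|A|,\quad\text{and } F\setminus F(x)\text{ connects }\mathcal U_x\text{ for every }x\in A. \tag{4}$$

*Proof.* A path in $H$ between vertices of $A$ splits at its vertices of $A$ into single edges of $H[A]$ and paths $a'ba''$, $b\in B$. For $b\in B_2$ the latter stays in one unit; all other pieces are connections. Every unit in $\mathcal U_x$ contains a vertex $\ne x$. So, as $H$ and $H-x$ are connected, all units are connected by connections, and $\mathcal U_x$ is connected by connections without endpoint $x$.

Choose a set $F_1$ of connections forming a spanning tree on the units; $|F_1|<|A|$. Let $x$ be an endpoint of $e(x)$ members of $F_1$. Deleting these from the tree leaves at most $e(x)+1$ components, and so at most $e(x)+1$ components on $\mathcal U_x$ (the unit $\{x\}$, if it is one, becomes a component by itself). So there is a set $F_x$ of at most $e(x)$ connections without endpoint $x$ which together with the remaining members of $F_1$ connects $\mathcal U_x$. Put $F=F_1\cup\bigcup_xF_x$. Then $|F|\le|F_1|+\sum_xe(x)=3|F_1|\le3|A|$. $\square$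

Let $\mathrm{Con}_F\subseteq B_{\ge3}$ be the set of $b$'s used in $F$; $|\mathrm{Con}_F|\le3|A|$. Note that a member of $F$ without endpoint $x$ has no edge at $x$.

## 12. Weights and good vertices

**Constants.** Let $\eta=\varepsilon/4$. Choose successively

* $\theta>0$ with $\theta C_A\le\eta/16$, and an integer $f_0$ with $8C_AC_w/f_0\le\eta/16$;
* $r_0=\lceil2/\theta\rceil$, $r_1=\lceil4/\theta\rceil$, $R=2^{f_0+1}r_1$ (so $R\ge r_0$);
* $\Delta\ge R$ with $2C_AC_w/\Delta\le\eta/16$, and $f_2$ with $3\Delta C_AC_w/f_2\le\eta/16$;
* $\gamma>0$ with $5\gamma C_w\le\eta/16$;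
* $\delta>0$ with $r_0^3\delta\le\eta$ and $R^2\delta\le\min(1,\gamma/2,\theta/2)$.

Afterwards $m$ is large; from now on $O(1)$, $O(m)$ and $o(1)$ may depend on all these constants.

Let $B'=\{b\in B:\deg b\le\Delta\}$. Since $\sum_b\deg b=\sum_aw(a)\le C_Am\cdot C_wm=C_AC_wN$, we have $|B\setminus B'|\le C_AC_wN/\Delta$. Let
$$B''=B'\setminus(\mathrm{Con}_0\cup\mathrm{Con}_F),\qquad w''(a)=|N(a)\cap B''|,\qquad\mathrm{cd}(x,x')=|N(x)\cap N(x')\cap B''| .$$
Every $b\in B''$ has degree at least 2 and at most $\Delta$, so by (3)
$$\sum_{a\in A}w''(a)\ge2|B''|\ge2N-\tfrac\eta{16}N-O(m), \tag{5}$$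
$$\sum_{x'\ne x}\mathrm{cd}(x,x')\le\Delta w''(x)\le\Delta C_wm. \tag{6}$$

**Definition (good vertex).** A vertex $a\in A$ is good if $w''(a)\ge\theta m$, $f(a)\le f_0$, $|N(a)\cap\mathrm{Con}_0|\le f_0$ and $|N(a)\cap\mathrm{Con}_F\cap B'|\le f_2$.

By "weight" of a set of vertices we mean its total $w''$. Since $\sum_af(a)\le6C_Am$, $\sum_a|N(a)\cap\mathrm{Con}_0|\le2C_Am$ and $\sum_a|N(a)\cap\mathrm{Con}_F\cap B'|\le3\Delta C_Am$, and each vertex has weight at most $C_wm$, the non-good vertices have total weight at most
$$\theta C_AN+\frac{(6+2)C_Am}{f_0}C_wm+\frac{3\Delta C_Am}{f_2}C_wm\le\tfrac{3\eta}{16}N. \tag{7}$$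

**Lemma 12.** Let $X_t$ be a set of good vertices with $\mathrm{cd}\le\delta m$ for all pairs, and $|X_t|+1\le r\le\Delta$. Then at most $r^2\delta m+rf_2$ vertices $x'\in A\setminus X_t$ admit $b\in B_{\ge3}$ with $x'\in N(b)\subseteq X_t\cup\{x'\}$.

*Proof.* Each such $b$ has degree at most $r\le\Delta$, so $b\in B'$, and it has at least two neighbors in $X_t$. At most $\binom r2\delta m$ such $b$ are in $B''$. The others lie in $\mathrm{Con}_F\cap B'$ (as $\mathrm{Con}_0\subseteq B_2$) and are adjacent to $X_t$, so there are at most $rf_2$ of them. Each $b$ determines $x'$ by $N(b)\setminus X_t=\{x'\}$. $\square$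

We now distinguish whether fewer than $\gamma m$ units contain a good vertex, or at least $\gamma m$.

## 13. Fewer than $\gamma m$ units contain a good vertex

Here the counting of Section 6 is carried out.

**Step 1: main units and ports.** We reserve a few vertices that hold the units together. Main units are the non-singleton units containing a good vertex; let $g<\gamma m$ be their number. Good vertices in singleton units number fewer than $\gamma m$ and have total weight at most $\gamma C_wN$, while by (5) and (7) all good vertices have total weight at least $(2-\frac{4\eta}{16})N-O(m)$. So $g\ge1$.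

Let $Y_1,Y_2,\dots$ be the components of the graph of non-main units joined by members of $F$. Let $N(Y_k)$ be the set of vertices of main units that are endpoints of members of $F$ whose other endpoint is in a unit of $Y_k$. As $F$ connects all units and $g\ge1$, $N(Y_k)\ne\emptyset$.

Consider the connected graph whose nodes are the main units and the $Y_k$, with edges given by $F$; no two $Y_k$ are adjacent. Let $T$ be a minimal subtree containing all main units. Every $Y_k$ in $T$ has degree at least 2 in $T$, with only main neighbors. If $T$ contains $s$ of the $Y_k$, then $2s\le|E(T)|=g+s-1$, so $s\le g-1$ and $|E(T)|\le2g-2$. Choose one member of $F$ per edge of $T$. The endpoints in main units of these members are called ports; there are at most $4g$.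

Candidates are good, non-port vertices of main units. Good vertices in singleton units and ports number at most $5\gamma m$, so they have total weight at most $5\gamma C_wN\le\frac\eta{16}N$. Hence candidates have total weight at least $(2-\frac{5\eta}{16})N-O(m)\ge(2-\eta)N$ for large $m$.

**Step 2: which sets of candidates are usable.** We show that two local conditions suffice.

**Lemma 13.** Let $X\ne\emptyset$ be a set of candidates with no $b\in B$ with $N(b)\subseteq X$ and no $k$ with $N(Y_k)\subseteq X$. Then there is a removable $S$ with $|S|\ge|\{b\in B'':|N(b)\cap X|=1\}|$.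

*Proof.* Let $F_X$ be the set of members of $F$ without endpoint in $X$. Let $\mathrm{Con}=\mathrm{Con}_0\cup\{b\text{ used in }F_X\}$, and let $\Gamma$ consist of the edges $ab$, $b\in\mathrm{Con}_0$, $a\in N(b)$, and of all edges of members of $F_X$.

$\Gamma$ is connected. Units are connected by their trees. Each $Y_k$ is connected by members of $F$ between non-main units, which have no endpoint in $X$. The members chosen for $T$ have endpoints that are ports or in non-main units, so they belong to $F_X$ and connect all main units. Each $Y_k$ is attached to a vertex of $N(Y_k)\setminus X$ by a member of $F_X$. The vertices $b$ used in $F_X$ are attached by definition.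

Condition (a): members of $F_X$ have no edge at $x\in X$, so edges of $\Gamma$ at $x$ go to $b\in\mathrm{Con}_0\subseteq B_2$. Then $\deg_\Gamma b=2$, and $N(b)\not\subseteq X$, so $N(b)\cap X=\{x\}$. For $b\in B\setminus\mathrm{Con}$ let $\varphi(b)$ be the unique vertex of $N(b)\cap X$ if $|N(b)\cap X|=1$, and any vertex of $N(b)\setminus X\ne\emptyset$ otherwise; (b) holds. (c) holds as $\Gamma$ is connected. Apply Lemma 9, noting $B''\cap\mathrm{Con}=\emptyset$. $\square$

**Step 3: single candidates.** We bound the weight of one candidate $x$ by applying Lemma 13 to $X=\{x\}$. *We have $N(Y_k)\ne\{x\}$ for all $k$:* $x$ lies in a non-singleton unit, so $\mathcal U_x$ consists of all units, and by (4) $F\setminus F(x)$ connects them. Some member of it joins $Y_k$ to a unit outside $Y_k$, which is a main unit, at an endpoint $\ne x$. Also $\deg b\ge2$ for all $b\in B$. So Lemma 13 applies, and by (2)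
$$w''(x)<cm\quad\text{for every candidate }x. \tag{8}$$

**Step 4: greedy choice.** We choose candidates $x_1,x_2,\dots$ one by one, avoiding everything that would violate Lemma 13. Given $X_t=\{x_1,\dots,x_t\}$, put $s_t=\sum_{i\le t}w''(x_i)$, and stop if $s_t\ge\sqrt2\,m$. Since $w''(x_i)\ge\theta m$, if we do not stop then $t<\sqrt2/\theta<r_0$; so at most $r_0$ vertices are chosen. Otherwise choose for $x_{t+1}$ any candidate outside the following set $\mathrm{Del}_t$ of candidates:

1. $X_t$: $t$ candidates;
2. every $x'$ with $N(b)=\{x_i,x'\}$ for some $b\in B_2$, $i\le t$: each such $b$ is in $B''$ or in $\mathrm{Con}_0$, so at most $w''(x_i)+f_0$ for each $i$, in total at most $s_t+r_0f_0$;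
3. every $x'$ with $\mathrm{cd}(x_i,x')>\delta m$ for some $i\le t$: at most $\Delta C_w/\delta$ for each $i$, by (6);
4. every $x'\notin X_t$ as in Lemma 12 with $r=r_0$: at most $r_0^2\delta m+r_0f_2$ (the lemma applies, since item 3 keeps all pairs at $\mathrm{cd}\le\delta m$ and $t+1\le r_0\le\Delta$);
5. every $x'\notin X_t$ for which there is $k$ with $x'\in N(Y_k)\subseteq X_t\cup\{x'\}$ and $N(Y_k)\cap X_t\ne\emptyset$: there are at most $\sum_if(x_i)\le r_0f_0$ such $k$, each determining $x'$.

Thus
$$|\mathrm{Del}_t|\le s_t+r_0^2\delta m+O(1). \tag{9}$$
The main term is $s_t$: only the degree-2 vertices of $B$ cost something substantial, as in Section 6.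

**Step 5: the choice never gets stuck.** If all candidates were in $\mathrm{Del}_t$, then their total weight, by (8) and (9), would give
$$(2-\eta)N\le cm\,\bigl(s_t+r_0^2\delta m+O(1)\bigr).$$
Now $1<c<\sqrt2$, $r_0^2\delta\le\eta$, and $\frac2c=\frac{\sqrt2}{1-\varepsilon/\sqrt2}\ge\sqrt2+\varepsilon$. So
$$s_t\ge\bigl(\tfrac2c-2\eta-o(1)\bigr)m\ge\bigl(\sqrt2+\tfrac\varepsilon2-o(1)\bigr)m>\sqrt2\,m,$$
a contradiction, since we had not stopped.

**Step 6: the chosen set gives the contradiction.** Let $X=X_t$ be the final set. It satisfies the hypotheses of Lemma 13. If $N(b)\subseteq X$, let $x_{j+1}$ be the last chosen vertex of $N(b)$; then $x_{j+1}\in\mathrm{Del}_j$ by item 2 ($\deg b=2$) or item 4 ($\deg b\ge3$), a contradiction. If $N(Y_k)\subseteq X$, then $|N(Y_k)|\ge2$ by Step 3, and the last chosen vertex of $N(Y_k)$ contradicts item 5.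

We have $s_t=\sum_{b\in B''}|N(b)\cap X|$, and a vertex $b\in B''$ with $j\ge2$ neighbors in $X$ contributes $j\le2\binom j2$. So Lemma 13 gives a removable $S$ with
$$|S|\ge s_t-2\sum_{\{x,x'\}\subseteq X}\mathrm{cd}(x,x')\ge s_t-2\tbinom t2\delta m\ge(\sqrt2-r_0^2\delta)m\ge(\sqrt2-\varepsilon)m=cm,$$
contradicting (2).

## 14. At least $\gamma m$ units contain a good vertex

Now good vertices can be singleton units, and then dropping the connections at such a vertex would cut it off. On the other hand, vertices in different units never have a common neighbor in $B_2$, so item 2 of the greedy choice costs nothing, and we can afford to lose a constant factor. We will gain $3m-O(1)$.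

**Step 1: choose many spread-out good vertices.** We want vertices in different units with few common neighbors. Let $Z_0$ consist of one good vertex from each unit containing a good vertex; $|Z_0|\ge\gamma m$. Choose $Z=\{z_1,\dots,z_R\}\subseteq Z_0$ one by one with $\mathrm{cd}(z_i,z_j)\le\delta m$ for $i\ne j$ and with no $b\in B_{\ge3}$ such that $N(b)\subseteq Z$. By (6) and Lemma 12 (with $r=R\le\Delta$), at each step at most $R+R\Delta C_w/\delta+R^2\delta m+Rf_2<\gamma m$ vertices are excluded, because $R^2\delta\le\gamma/2$ and $m$ is large. For $b\in B_2$, $N(b)$ lies in one unit, so $|N(b)\cap Z|\le1$. Hence $N(b)\not\subseteq Z$ for all $b\in B$.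

**Step 2: lifelines for singleton units.** For each $z\in Z$ such that $\{z\}$ is a unit, choose $b_z\in N(z)\cap B''$ with $N(b_z)\cap Z=\{z\}$; this is possible since $w''(z)\ge\theta m>R\delta m$. Choose $a_z\in N(b_z)\setminus\{z\}$. So $a_z\notin Z$, and the $b_z$ are distinct. Let $\mathrm{Res}$ be the set of these $b_z$, and $\mathrm{Con}=\mathrm{Con}_0\cup\mathrm{Con}_F\cup\mathrm{Res}$ (a disjoint union). Let $\Gamma$ on $A\cup\mathrm{Con}$ consist of the unit trees (edges $ab$, $b\in\mathrm{Con}_0$, $a\in N(b)$), the edges of all members of $F$, and the edges $zb_z,b_za_z$. For $z\in Z$ let $E_F(z)$ be the set of edges of $\Gamma$ from $z$ to $A\cup\mathrm{Con}_F$. They come from members of $F(z)$, one from each, so $|E_F(z)|\le f(z)\le f_0$.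

*$\Gamma\setminus E_F(z)$ is connected.* The unit trees are intact. By (4) the members of $F\setminus F(z)$, which have no edge at $z$, connect $\mathcal U_z$. If $\{z\}$ is a unit, $z$ is attached via $b_z$ to $a_z\ne z$. Each $b\in\mathrm{Con}_F$ keeps an edge to some $a\ne z$, since it lies inside a connection with two different endpoints. Each $b_{z'}$ keeps its edges.

**Step 3: a join that avoids the forbidden edges at many $z$.** Lemma 9 forbids the edges of $E_F(x)$ for $x\in X$. Removing one $E_F(x)$ is harmless, but removing them for all $x\in X$ at once may disconnect $\Gamma$ and spoil (c). A random join shows that for many $x$ the parities still work. For $b\in B\setminus\mathrm{Con}$ choose $\varphi_0(b)\in N(b)\setminus Z$. Put $t_0=1$ on $\mathrm{Con}$ and $t_0(a)=d(a)+|\varphi_0^{-1}(a)|$ on $A$; then $\sum t_0\equiv|V_1|\equiv0$. Let $J$ be a uniformly random $t_0$-join of the connected graph $\Gamma$. Its restriction to $E_F(z)$ is uniform on an affine subspace of $\mathbb F_2^{E_F(z)}$, which contains $0$ since the connected graph $\Gamma\setminus E_F(z)$ has a $t_0$-join. So $P(J\cap E_F(z)=\emptyset)\ge2^{-f_0}$. Hence for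 some $J$ there is $Z'\subseteq Z$ with $|Z'|\ge2^{-f_0}R=2r_1$ and $J\cap E_F(z)=\emptyset$ for all $z\in Z'$. By Gallai's theorem there is $X\subseteq Z'$ with $|X|\ge r_1$ and all degrees of $H[X]$ even.

**Step 4: move pendant vertices to $X$ without changing parities.** Let $\Gamma_X=\Gamma\setminus\bigcup_{x\in X}E_F(x)$, on the vertex set $A\cup\mathrm{Con}$. It has at most $1+|X|f_0$ components, and since $J\subseteq E(\Gamma_X)$, $\sum t_0$ is even on each of them. For $x\in X$ and each component $K$ of $\Gamma_X$ let
$$P_{x,K}=\{b\in B\setminus\mathrm{Con}:N(b)\cap X=\{x\},\ \varphi_0(b)\in K\}.$$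
Choose a subset of $P_{x,K}$ of even size at least $|P_{x,K}|-1$, and put $\varphi(b)=x$ on it; elsewhere $\varphi=\varphi_0$. We check the conditions of Lemma 9 for $X,\mathrm{Con},\Gamma_X,\varphi$.

* (a) Edges of $\Gamma_X$ at $x\in X$ are not in $E_F(x)$, so they go to $\mathrm{Con}_0\cup\mathrm{Res}$. If such an edge goes to $b\in\mathrm{Con}_0$, then $\deg_{\Gamma_X}b=2$ (no edges at $\mathrm{Con}_0$ were deleted) and $N(b)\cap X=\{x\}$, since $N(b)$ lies in one unit. If it goes to $\mathrm{Res}$, then it goes to $b_x$ (as $a_z\notin Z$ for all $z$), which has degree 2 in $\Gamma_X$ and satisfies $N(b_x)\cap X=\{x\}$.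
* (b) $\varphi_0$ avoids $Z\supseteq X$, so $\varphi(b)\in X$ only for reassigned $b$, and for these $N(b)\cap X=\{\varphi(b)\}$.
* (c) The numbers $\deg_{H[X]}(x)$ are even, and for each pair $(x,K)$ an even number of $b$'s is moved from vertices of $K$ to $x$. So the sum over each component changes by an even number.

**Step 5: count.** For $x\in X$ we have $|\{b\in B'':N(b)\cap X=\{x\}\}|\ge w''(x)-\sum_{x'\in X\setminus x}\mathrm{cd}(x,x')$. Moreover $B''\cap\mathrm{Con}=\mathrm{Res}$, and at most one $b$ is lost for each pair $(x,K)$. So Lemma 9 gives a removable $S$ with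
$$|S|\ge\sum_{x\in X}w''(x)-2\sum_{\{x,x'\}\subseteq X}\mathrm{cd}(x,x')-|\mathrm{Res}|-|X|(1+|X|f_0).$$
The first sum is at least $r_1\theta m\ge4m$, the second term is at most $R^2\delta m\le m$, and the rest is $O(1)$. So $|S|\ge3m-O(1)>2m$, contradicting (2).

Both cases are contradictory once $m$ is large in terms of $\varepsilon$. This proves Proposition 4, and with it, by Section 5, Theorems 1 and 2: the conjecture is true, $p(n)/\sqrt n\to\sqrt2$ as $n\to\infty$ through even values. $\blacksquare$
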